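# Wrinkles along gradient lines and the Cantor part of a Laplacian

Throughout, $|\cdot|$ is the Euclidean norm of vectors, the Frobenius norm of matrices, and the Lebesgue measure of sets; $\mathcal L^d$ is Lebesgue measure on $\mathbf R^d$. "AFP" stands for the book of Ambrosio–Fusco–Pallara, *Functions of Bounded Variation and Free Discontinuity Problems* (2000).

## 1. A wrinkle whose ridges are gradient lines

Fix once and for all a smooth $1$-periodic function $\theta\ge 0$ with $\int_0^1\theta=1$ and $\theta=0$ outside the closed set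
$$A:=[\tfrac14,\tfrac34]+\mathbf Z .$$
(Take a normalized bump supported in $[\frac14,\frac34]$ and repeat it periodically.) Since $\theta-1$ has mean zero over a period, it has a $1$-periodic primitive. Subtract a constant from this primitive to make its mean zero too, and integrate once more. This gives a smooth $1$-periodic $\Psi$ with
$$\Psi''=\theta-1 .$$

Now let $\alpha$ be a smooth function on the plane, and let $\rho\ge0$ be smooth with compact support $K$. Suppose that $\nabla\alpha\neq0$ near $K$. Suppose further that $s$ is a smooth function with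
$$\nabla s\ne0,\qquad \langle\nabla s,\nabla\alpha\rangle=0\qquad\text{near }K .$$
The level lines of $s$ are the gradient lines of $\alpha$; call $s$ a *phase*. Put
$$N=\frac{\nabla s\otimes\nabla s}{|\nabla s|^2}\ \text{ near } K,\qquad b=\frac{\rho}{|\nabla s|^2}\ \text{ (zero off $K$)},\qquad h=M^{-2}\,b\,\Psi(Ms),\quad M\ge1 .$$
So $h$ is a very small, very rapid oscillation whose ridges run along the gradient lines of $\alpha$. Differentiate:
$$\nabla h=M^{-2}\Psi(Ms)\nabla b+M^{-1}b\,\Psi'(Ms)\nabla s .$$
Differentiate again. The only term without a negative power of $M$ is $b\,\Psi''(Ms)\nabla s\otimes\nabla s$. Since $b\,\nabla s\otimes\nabla s=\rho N$ and $\Psi''=\theta-1$, we get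
$$D^2h=\big(\rho\,\theta(Ms)-\rho\big)N+E, \tag{1}$$
$$E=M^{-1}\Psi'(Ms)\big[\nabla b\otimes\nabla s+\nabla s\otimes\nabla b+b\,D^2s\big]+M^{-2}\Psi(Ms)\,D^2b . \tag{2}$$
All these functions are supported in $K$, where $b$, $s$ and their derivatives are bounded independently of $M$. The functions $\Psi^{(j)}$ are bounded, and each derivative that falls on a factor $\Psi^{(j)}(Ms)$ costs one factor $M$. Hence there is a constant $C$, independent of $M\ge1$, with
$$|h|,\ |\nabla h|,\ |E|\le \frac CM,\qquad |D^2h|,\ |DE|\le C,\qquad |D^3h|\le CM . \tag{3}$$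
Indeed $h=O(M^{-2})$. In $DE$ the worst term is a derivative falling on $\Psi'(Ms)$ in (2), which gives $M^{-1}\cdot M=1$. In $D^3h$ the worst term is a derivative falling on $\theta(Ms)$ in (1), which gives $M$.

**Example 1.** For $\alpha=2x_2$ one may take $s=x_1$; then $N=e_1\otimes e_1$ and $h=M^{-2}\rho\,\Psi(Mx_1)$.

**Example 2.** For $\alpha_0=2x_2+\frac12|x|^2=\frac12|x+2e_2|^2-2$ the gradient lines are the rays from $(0,-2)$. On $x_2>-2$ the function $s=x_1/(2+x_2)$ is a phase: $\nabla s=\big(\frac1{2+x_2},-\frac{x_1}{(2+x_2)^2}\big)$ and $\nabla\alpha_0=(x_1,2+x_2)$ have product $\frac{x_1}{2+x_2}-\frac{x_1}{2+x_2}=0$.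

**What the wrinkle is for.** Suppose the Hessian of $\alpha$ contains a piece $\rho N$. After adding $h$, formula (1) says that this piece has become $\rho\,\theta(Ms)N$, up to an error $O(1/M)$. The density $\rho$ has been pushed into strips $\{Ms\in A\}$ along the gradient lines. These strips fill about half of the area, and the total mass has hardly changed. Meanwhile the gradient moved by only $O(1/M)$. If this is repeated infinitely often, with rapidly increasing $M$, one expects a function with a continuous gradient whose Hessian has a part of the form $\nu\otimes\nu\,\mu$. Here $\mu\neq0$ is carried by a null set, and $\nu$ is orthogonal to the gradient. The question to which these notes are devoted is whether such a thing can exist.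

## 2. Cantor part, direction of variation, tangential set

Let $\Omega\subset\mathbf R^d$ be open and $B\in BV_{\rm loc}(\Omega,\mathbf R^d)$. This means that $B\in L^1_{\rm loc}$ and the distributional derivative $DB$, with entries $(DB)_{ij}=D_jB^i$, is a matrix-valued Radon measure.

**Definition (approximate limit).** $B$ has approximate limit $z=:\tilde B(x)$ at $x$ if the average of $|B-z|$ over the ball $B_r(x)$ tends to $0$ as $r\downarrow0$. The *approximate discontinuity set* $S_B$ is the set of points where no such $z$ exists. If $B$ is continuous, then $\tilde B=B$ and $S_B=\emptyset$.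

**Definition (parts of the derivative).** Split $DB=D^aB+D^sB$ into its absolutely continuous and singular parts with respect to $\mathcal L^d$. The Cantor part is the restriction of $D^sB$ to $\Omega\setminus S_B$, and the jump part is the rest:
$$D^cB=D^sB\,\llcorner\,(\Omega\setminus S_B),\qquad DB=D^aB+D^jB+D^cB .$$
In particular, $|D^cB|$ does not charge $S_B$, so $\tilde B$ exists $|D^cB|$-a.e. Write $D^c\cdot B:=\operatorname{tr}(D^cB)$ for the Cantor part of the divergence.

**Example 3.** In dimension one, the Heaviside function has derivative $\delta_0$, which is purely jump. The Cantor–Vitali function $c$ (extended by $0$ to the left of $[0,1]$ and by $1$ to the right) is continuous, and its derivative is carried by the Cantor set. So $Dc=D^cc$.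

**Alberti's rank-one theorem** gives Borel unit vector fields $\eta,\xi$ with
$$D^cB=\eta\otimes\xi\,|D^cB|,\qquad\text{that is}\qquad (D^cB)_{ij}=\eta_i\xi_j|D^cB| .$$
Here $\xi$ is the direction *in which* $B$ varies, and $\eta$ is the direction *of* the variation.

**Definition (tangential set).** The tangential set of $B$ is the set of points $x$ where $\tilde B(x)$ is defined and $\langle\tilde B(x),\xi(x)\rangle=0$. It is well defined up to $|D^cB|$-null sets.

**Example 4.** In the plane let $B=(0,c(x_1))$. The only nonzero entry of $DB$ is $D_1B^2$, so $D^cB=e_2\otimes e_1\,(Dc\times\mathcal L^1)$, and $\eta=e_2$, $\xi=e_1$. Since $\langle B,e_1\rangle=0$, every point is tangential. But $D^c\cdot B=\operatorname{tr}(e_2\otimes e_1)(Dc\times\mathcal L^1)=0$. This $B$ is not a gradient.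

**The problem.** Let $\alpha\in W^{1,\infty}_{\rm loc}(\Omega)$ with $\nabla\alpha\in BV_{\rm loc}(\Omega,\mathbf R^d)$. Is it true that $D^c\cdot\nabla\alpha$, the Cantor part of the Laplacian $\Delta\alpha$, vanishes on the tangential set of $\nabla\alpha$? The problem comes from "The Chain Rule for the Divergence of BV-like Vector Fields" (https://www.math.uzh.ch/en/fileadmin/user/delellis/publikation/ProcHyp04.PDF).

**Answer.** No when $d\ge2$; yes, trivially, when $d=1$.

For a nondecreasing $\omega:(0,\infty)\to(0,\infty)$, say that $V$ is locally of class $C^{0,\omega}$ if for each compact $Q$ in its domain there is $C$ with $|V(x)-V(y)|\le C\omega(|x-y|)$ for all $x\ne y$ in $Q$. Further, $C^{1,\omega}_{\rm loc}$ means $C^1$ with gradient locally of class $C^{0,\omega}$. For $\omega(t)=t$ this is $C^{1,1}_{\rm loc}$. A function $\omega$ with $\omega(t)/t\to\infty$ that only just misses Lipschitz is $\omega(t)=t(1+\log\frac1t)$ for $t\le1$, $\omega(t)=1$ for $t\ge1$.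

**Theorem A (answer for $d\ge2$).** Let $d\ge2$ and let $\Omega\subset\mathbf R^d$ be open and nonempty. There is a convex $\alpha\in C^1(\mathbf R^d)$ with $\nabla\alpha\in BV_{\rm loc}(\mathbf R^d,\mathbf R^d)$ such that
$$D\nabla\alpha=\nu\otimes\nu\,m+G\,\mathcal L^d,$$
where $G$ is continuous, $m\ge0$ is a Radon measure singular with respect to $\mathcal L^d$, $m(\Omega)>0$, and $\nu$ is a unit vector field, continuous on a neighborhood of $\operatorname{supp}m$, with $\langle\nabla\alpha,\nu\rangle=0$ everywhere there. Hence $D^c\nabla\alpha=\nu\otimes\nu\,m$, the tangential set carries all of $|D^c\nabla\alpha|$, and $D^c\cdot\nabla\alpha=m\ne0$ on it.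

Moreover, given any nondecreasing $\omega:(0,\infty)\to(0,\infty)$ with $\omega(t)/t\to\infty$ as $t\downarrow0$, one can choose $\alpha$ so that in addition $\nabla\alpha$ and $\nabla(|\nabla\alpha|^2)$ are locally of class $C^{0,\omega}$.

**Theorem B (positive facts).** Let $\alpha\in W^{1,\infty}_{\rm loc}(\Omega)$, $B=\nabla\alpha\in BV_{\rm loc}$, $d\ge1$.

1. $\eta=\pm\xi$ $|D^cB|$-a.e., so $|D^c\cdot B|=|D^cB|$. Also $|D^c(|B|^2)|=2|\langle\tilde B,\xi\rangle|\,|D^cB|$. So $D^c\cdot B$ vanishes on the tangential set iff $|D^cB|\ll|D^c(|B|^2)|$.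
2. $D^c\cdot B$ vanishes on $\{\tilde B=0\}$. In particular the answer is "yes" for $d=1$.

**Theorem C (sharpness of $\omega$ in Theorem A).** If $\alpha\in C^1(\Omega)$ and $|\nabla\alpha|^2\in C^{1,1}_{\rm loc}(\Omega)$, then $\alpha\in C^{1,1}_{\rm loc}(\Omega)$; in particular $D^c\nabla\alpha=0$.

Consequently, for $d\ge2$ and a concave nondecreasing $\omega:(0,\infty)\to(0,\infty)$, there exists $\alpha\in C^1(\Omega)$ with $\nabla\alpha\in BV_{\rm loc}$, $|\nabla\alpha|^2\in C^{1,\omega}_{\rm loc}$ and $D^c\nabla\alpha\neq0$ if and only if $\omega(t)/t\to\infty$ as $t\downarrow0$. In that case $\alpha$ can be chosen with all of $D^c\nabla\alpha$ on the tangential set.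

## 3. Symmetry, the chain rule, and the zero set: Theorem B

**Step 1: symmetry forces $\eta=\pm\xi$.** This step removes the escape route of Example 4. As distributions, $D_jB^i=D_jD_i\alpha=D_iD_j\alpha=D_iB^j$, so $DB$ is a symmetric matrix measure. Its singular part is therefore symmetric, and so is the restriction $D^cB$ of that part to $\Omega\setminus S_B$. Thus $\eta\otimes\xi=\xi\otimes\eta$ $|D^cB|$-a.e. Apply both sides to $\xi$: $\eta=\eta\langle\xi,\xi\rangle=\xi\langle\eta,\xi\rangle$. Both are unit vectors, so $\eta=\pm\xi$. Then $\operatorname{tr}(\eta\otimes\xi)=\langle\eta,\xi\rangle=\pm1$, and $|D^c\cdot B|=|D^cB|$.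

So for gradients the Cantor part of the divergence is as large as the whole Cantor part. The question becomes: can $|D^cB|$ charge the tangential set?

**Step 2: express tangency through $|B|^2$.** Work on an open $\Omega'$ relatively compact in $\Omega$. There $B$ is bounded. The essential range of $B$ and the values of $\tilde B$ lie in the interior of some ball; let $\varphi$ be a compactly supported $C^1$ function equal to $|p|^2$ on that ball. The chain rule in $BV$ (AFP Theorem 3.96) gives $D^c(\varphi(B))=\nabla\varphi(\tilde B)\,D^cB$, that is,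
$$D_j^c(|B|^2)=\sum_i2\tilde B_i\,\eta_i\,\xi_j\,|D^cB|,\qquad D^c(|B|^2)=2\langle\tilde B,\eta\rangle\,\xi\,|D^cB| .$$
With $\eta=\pm\xi$ and $|\xi|=1$, the total variation is
$$|D^c(|B|^2)|=2|\langle\tilde B,\xi\rangle|\,|D^cB| .$$

**Step 3: the criterion.** Let $T$ be the tangential set. The density $2|\langle\tilde B,\xi\rangle|$ is zero on $T$ and positive at $|D^cB|$-almost every point off $T$. So a Borel set $E$ is $|D^c(|B|^2)|$-null iff $|D^cB|(E\setminus T)=0$. If $|D^cB|\ll|D^c(|B|^2)|$, take $E=T$: it is $|D^c(|B|^2)|$-null, so $|D^cB|(T)=0$. Conversely, if $|D^cB|(T)=0$ and $E$ is $|D^c(|B|^2)|$-null, then $|D^cB|(E)=|D^cB|(E\setminus T)=0$. Finally $|D^cB|(T)=|D^c\cdot B|(T)$ by Step 1. This proves part 1.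

**Step 4: a scalar $BV$ function does not vary on its zero set.** Let $u\in BV_{\rm loc}$ be scalar and $Z=\{x\notin S_u:\tilde u(x)=0\}$. By the coarea formula,
$$|Du|(Z)=\int_{\mathbf R}|D1_{\{u>t\}}|(Z)\,dt .$$
For a.e. $t$ the set $\{u>t\}$ has locally finite perimeter, and $|D1_{\{u>t\}}|$ is concentrated on its reduced boundary, where the density of the set is $\frac12$. Let $x\in Z$ and $t\ne0$. The averages of $|u|$ over $B_r(x)$ tend to $0$, so by Chebyshev's inequality $\{u>t\}$ has density $0$ at $x$ if $t>0$, and density $1$ if $t<0$. So $x$ is not in the reduced boundary, and the integrand vanishes for a.e. $t$. Hence $|Du|(Z)=0$. (This is a case of AFP Proposition 3.92(c).)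

**Step 5: apply this to the components.** The $i$-th row of $D^cB$ is the restriction of a part of $DB^i$ to the complement of $S_B\supset S_{B^i}$, so its total variation is at most $|DB^i|$. Moreover $\{\tilde B=0\}\subset\{x\notin S_{B^i}:\tilde B^i(x)=0\}$, which is $|DB^i|$-null by Step 4. So every row of $D^cB$ vanishes on $\{\tilde B=0\}$, and hence so does $D^c\cdot B$. If $d=1$, then $\xi=\pm1$ and the tangential set is exactly $\{\tilde B=0\}$: the answer is yes. $\qquad\blacksquare$

**Example 5 (a fixed direction never works).** Let $\alpha(x)=\beta x_2+g(x_1)$ in the plane, with $g'$ continuous and in $BV_{\rm loc}(\mathbf R)$. Then $\nabla\alpha=(g'(x_1),\beta)$ and $D^c\nabla\alpha=e_1\otimes e_1\,(D^cg'\times\mathcal L^1)$, so $\xi=\pm e_1$ and the tangential set is $\{g'(x_1)=0\}$. By Step 4 with $u=g'$, the measure $|D^cg'|$ does not charge $\{g'=0\}$. So these functions give no counterexample, however large $\beta$ is.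

Example 5 shows what a counterexample must do. The gradient changes, on the Cantor set, in the direction $\xi$, and it must remain orthogonal to $\xi$. So $\xi$ has to turn together with the gradient.

## 4. The eikonal equation with a $C^{1,1}$ right-hand side: Theorem C, first part

By Theorem B, a positive answer would follow from the claim that $D^c\nabla\alpha$ is controlled by the Cantor part of $f:=|\nabla\alpha|^2$. So the sensible first attempt is to read $|\nabla\alpha|^2=f$ as an equation for $\alpha$ and to show that regularity of $f$ passes to $\alpha$. If $f$ is $C^{1,1}$ this works, as we now prove. After the proof we locate the point where it needs $C^{1,1}$.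

Let $\alpha\in C^1(\Omega)$ and $f=|\nabla\alpha|^2\in C^{1,1}_{\rm loc}(\Omega)$.

**Step 1: a variational inequality.** This bounds increments of $\alpha$ using only $f$. For every $C^1$ curve $\gamma:[a,b]\to\Omega$,
$$\alpha(\gamma(b))-\alpha(\gamma(a))=\int_a^b\langle\nabla\alpha(\gamma),\gamma'\rangle\,dt\le\int_a^b\Big(\tfrac12|\gamma'|^2+\tfrac12f(\gamma)\Big)dt, \tag{4}$$
by $\langle p,q\rangle\le\frac12|p|^2+\frac12|q|^2$, with equality if $\gamma'=\nabla\alpha(\gamma)$.

**Step 2: constants and a gradient line.** Let $K\subset\Omega$ be compact. Choose $\delta>0$ such that $K'=\{x:\operatorname{dist}(x,K)\le2\delta\}\subset\Omega$, and put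
$$L=1+\max_{K'}|\nabla\alpha|,\qquad \Lambda=\operatorname{ess\,sup}_{K'}|D^2f|<\infty,\qquad\tau=\delta/L .$$
Fix $x_0\in K$ and $|v|\le\delta$. The ball $\overline B_{2\delta}(x_0)\subset K'$ is convex, and $\nabla f$ is $\Lambda$-Lipschitz on it. (For two points of the open ball, mollify $f$. Near the segment joining them, the mollified Hessian is bounded by $\Lambda$ once the mollification radius is small. Integrate along the segment and pass to the limit; for the closed ball use continuity.) Therefore
$$f(y+w)+f(y-w)-2f(y)=\int_0^1\langle\nabla f(y+\sigma w)-\nabla f(y-\sigma w),w\rangle\,d\sigma\le\int_0^12\sigma\Lambda|w|^2\,d\sigma=\Lambda|w|^2 \tag{5}$$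
whenever $y\pm w\in\overline B_{2\delta}(x_0)$. Since $|\nabla\alpha|\le L$ on $\overline B_\delta(x_0)$ and $\tau=\delta/L$, Peano's theorem gives a $C^1$ curve $\gamma:[-\tau,\tau]\to\overline B_\delta(x_0)$ with $\gamma'=\nabla\alpha(\gamma)$ and $\gamma(0)=x_0$. (The field is only continuous, so uniqueness is not available; it is not needed.)

**Step 3: upper bound for the second difference of $\alpha$.** We compare the gradient line with two bent copies of it. On $[-\tau,0]$ consider $\gamma(t)\pm\lambda v$ with $\lambda=1+t/\tau\in[0,1]$. These curves stay in $\overline B_{2\delta}(x_0)$ and join $\gamma(-\tau)$ to $x_0\pm v$. Their derivatives are $\gamma'\pm v/\tau$. Add (4) for the two curves, using $|\gamma'+\frac v\tau|^2+|\gamma'-\frac v\tau|^2=2|\gamma'|^2+2\frac{|v|^2}{\tau^2}$: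
$$\alpha(x_0+v)+\alpha(x_0-v)-2\alpha(\gamma(-\tau))\le\int_{-\tau}^0\Big(|\gamma'|^2+\tfrac{|v|^2}{\tau^2}+\tfrac12f(\gamma+\lambda v)+\tfrac12f(\gamma-\lambda v)\Big)dt .$$
Twice the equality case of (4) for $\gamma$ reads $2\alpha(x_0)-2\alpha(\gamma(-\tau))=\int_{-\tau}^0(|\gamma'|^2+f(\gamma))\,dt$. Subtract it and use (5) with $w=\lambda v$:
$$\alpha(x_0+v)+\alpha(x_0-v)-2\alpha(x_0)\le\int_{-\tau}^0\Big(\tfrac{|v|^2}{\tau^2}+\tfrac12\big[f(\gamma+\lambda v)+f(\gamma-\lambda v)-2f(\gamma)\big]\Big)dt\le\Big(\tfrac1\tau+\tfrac{\tau\Lambda}2\Big)|v|^2 . \tag{6}$$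

**Step 4: lower bound.** On $[0,\tau]$ use the curves $\gamma(t)\pm(1-\frac t\tau)v$, which join $x_0\pm v$ to $\gamma(\tau)$ and also stay in $\overline B_{2\delta}(x_0)$. The two inequalities (4) bound $2\alpha(\gamma(\tau))-\alpha(x_0+v)-\alpha(x_0-v)$ from above. Subtracting $2\alpha(\gamma(\tau))-2\alpha(x_0)=\int_0^\tau(|\gamma'|^2+f(\gamma))\,dt$ gives, as before,
$$2\alpha(x_0)-\alpha(x_0+v)-\alpha(x_0-v)\le\Big(\tfrac1\tau+\tfrac{\tau\Lambda}2\Big)|v|^2 .$$

**Step 5: from second differences to $C^{1,1}$.** With $C=\frac1\tau+\frac{\tau\Lambda}2$ we have shown $|\alpha(x+v)+\alpha(x-v)-2\alpha(x)|\le C|v|^2$ for all $x\in K$, $|v|\le\delta$. Let $\alpha_\epsilon$ be a standard mollification. If $\overline B_\epsilon(x)\subset K$, averaging the estimate over $\overline B_\epsilon(x)$ gives the same estimate for $\alpha_\epsilon$ at $x$. Divide by $|v|^2$ and let $v\to0$ along a fixed direction: $-CI\le D^2\alpha_\epsilon(x)\le CI$. As $\epsilon\to0$, these uniformly bounded Hessians converge in distributions to $D^2\alpha$, so $D^2\alpha\in L^\infty$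 in the interior of $K$. Since $K$ is arbitrary, $\nabla\alpha$ is locally Lipschitz, that is, $\alpha\in C^{1,1}_{\rm loc}(\Omega)$. Then $D\nabla\alpha$ is absolutely continuous and $D^c\nabla\alpha=0$. $\qquad\blacksquare$

**Where this stops.** The only use of $C^{1,1}$ is (5). Suppose instead that $\nabla f$ has modulus $C\omega$ with $\omega(t)/t\to\infty$. Then (5) becomes $f(y+w)+f(y-w)-2f(y)\le C|w|\,\omega(2|w|)$, and (6), divided by $|v|^2$, becomes the upper bound
$$\frac1\tau+\frac{C\tau}2\,\frac{\omega(2|v|)}{|v|}\ \ge\ \sqrt{2C\,\omega(2|v|)/|v|}\ \longrightarrow\ \infty\qquad(v\to0),$$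
whichever $\tau$ is used, even one that depends on $v$. So the argument gives no bound on $D^2\alpha$. Theorem A says that this loss is real: for every such $\omega$ a Cantor part can appear, and all of it can be tangential.

## 5. Phases that follow a moving gradient

We turn to Theorem A, first in $\mathbf R^2$. Example 5 tells us that wrinkling repeatedly with the same phase, for instance $s=x_1$ and $\alpha=2x_2+g(x_1)$, must fail: the wrinkles tilt the gradient, and $e_1$ is no longer orthogonal to it on the limiting measure. So *the phase must be recomputed after every wrinkle*, from the current gradient. The matrix $N$ then changes from step to step, and the changes get multiplied by densities that necessarily become unbounded. The way out is the order in which constants are chosen. At step $n$ the new density is bounded by $\|\theta\|_\infty\|\rho_n\|_\infty$, which does not depend on $M_n$, while the change of $N$ is $O(1/M_n)$. So the product is as small as we like once $M_n$ is chosen, last, large enough.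

**Setup.** Let $D$ be the closed unit disc in $\mathbf R^2$ and
$$\alpha_0(x)=2x_2+\tfrac12|x|^2,\qquad\text{so}\quad\partial_2\alpha_0=2+x_2\ge1\ \text{on }D,\qquad D^2\alpha_0=I .$$
Fix $\rho_0\in C_c^\infty(\operatorname{int}D)$, $\rho_0\not\equiv0$, $0\le\rho_0\le\frac12$, and $\varepsilon\in(0,\frac16]$ with $10\varepsilon<\int\rho_0$. We construct smooth $\alpha_n$ on $\mathbf R^2$ and smooth compactly supported $\rho_n\ge0$. With $K_n:=\operatorname{supp}\rho_n$, the inductive properties are
$$K_n\subset K_{n-1}\ (n\ge1),\qquad\operatorname{supp}(\alpha_n-\alpha_0)\subset K_0,\qquad\partial_2\alpha_n\ge\tfrac12(1+2^{-n})\ \text{on }D,\qquad\int\rho_n>0 . \tag{7}$$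
They hold for $n=0$. On $D$ put
$$\nu_n=\frac{(\partial_2\alpha_n,-\partial_1\alpha_n)}{|\nabla\alpha_n|},\qquad N_n=\nu_n\otimes\nu_n,\qquad\text{so}\quad N_n\nabla\alpha_n=0 .$$
Products $\rho_kN_j$ are extended by $0$ outside $D$; they are smooth, because $\operatorname{supp}\rho_k\subset K_0\subset\operatorname{int}D$.

**Step 1: construction of the phase.** Given $\alpha_n,\rho_n$, we want a globally defined smooth $s_n$ with $\nabla s_n/|\nabla s_n|=\nu_n$ near $K_0$. Since $\partial_2\alpha_n>0$ on $D$, gradient lines can be written as graphs over the $x_2$-axis, with slope $\partial_1\alpha_n/\partial_2\alpha_n$. Let $\chi\in C_c^\infty(\operatorname{int}D)$ with $\chi=1$ near $K_0$, and let $a_n=\chi\,\partial_1\alpha_n/\partial_2\alpha_n$, extended by $0$; then $a_n\in C_c^\infty(\mathbf R^2)$. Let $t\mapsto X(\sigma,t)$ solve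
$$\partial_tX=a_n(X,t),\qquad X(\sigma,-1)=\sigma .$$
Since $a_n$ is smooth with bounded derivatives, $X$ is defined and smooth on $\mathbf R^2$. Differentiating the equation in $\sigma$ gives a linear equation for $\partial_\sigma X$, whence
$$\partial_\sigma X(\sigma,t)=\exp\int_{-1}^t\partial_1a_n(X(\sigma,\tau),\tau)\,d\tau>0 .$$
For each $t$, $X(\cdot,t)$ is a bijection of $\mathbf R$: solve the equation back from time $t$ to time $-1$. So $\Xi(\sigma,t)=(X(\sigma,t),t)$ is a smooth bijection of $\mathbf R^2$ with Jacobian determinant $\partial_\sigma X>0$, hence a diffeomorphism. Write $\Phi=\Xi^{-1}$; it has the form $\Phi(x)=(s_n(x),x_2)$ with $s_n\in C^\infty(\mathbf R^2)$.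

Differentiate the identity $s_n(X(\sigma,t),t)=\sigma$. In $\sigma$ we get $\partial_1s_n\,\partial_\sigma X=1$, so $\partial_1s_n>0$. In $t$ we get $\partial_2s_n+a_n\partial_1s_n=0$. Near $K_0$, where $\chi=1$, this gives
$$\nabla s_n=\partial_1s_n\,(1,-a_n)=\frac{\partial_1s_n}{\partial_2\alpha_n}\,(\partial_2\alpha_n,-\partial_1\alpha_n),\qquad\text{so}\qquad\frac{\nabla s_n}{|\nabla s_n|}=\nu_n .$$
Thus $s_n$ is a phase for $\alpha_n$ in the sense of Section 1.

**Step 2: the new function.** For $M\ge1$ let $b_n=\rho_n/|\nabla s_n|^2\in C_c^\infty(\mathbf R^2)$ and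
$$h_n=M^{-2}b_n\Psi(Ms_n),\qquad\alpha_{n+1}=\alpha_n+h_n,\qquad\rho_{n+1}=\rho_n\,\theta(Ms_n) .$$
Formulas (1), (2) and (3) of Section 1 apply with $\rho=\rho_n$, $s=s_n$, $N=N_n$. There is $C_n$, independent of $M$, with
$$D^2h_n=(\rho_{n+1}-\rho_n)N_n+E_n,\qquad |h_n|,|\nabla h_n|,|E_n|\le\frac{C_n}M,\qquad|D^2h_n|,|DE_n|\le C_n,\qquad|D^3h_n|\le C_nM, \tag{8}$$
and $h_n,E_n$ are supported in $K_n$.

**Step 3: the choice of $M=M_n$.** Choose $M_n$ so large that (a), (b), (c) below hold. Each holds for all sufficiently large $M$, so further lower bounds on $M_n$ can be imposed later.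

*(a) Small change of the function:* $\|h_n\|_\infty,\ \|\nabla h_n\|_\infty,\ \|E_n\|_\infty\le\varepsilon2^{-n-2}$. This is possible by (8). Consequently, on $D$,
$$\partial_2\alpha_{n+1}\ge\tfrac12(1+2^{-n})-2^{-n-2}=\tfrac12(1+2^{-n-1}) .$$

*(b) Small change of the direction, even after multiplication by the new density:* $\|\rho_{n+1}\|_\infty\sup_D|N_{n+1}-N_n|\le\varepsilon2^{-n}$. First, $\|\rho_{n+1}\|_\infty\le\|\theta\|_\infty\|\rho_n\|_\infty$, independently of $M$. Second, projection onto the ball of radius $\frac12$ is $1$-Lipschitz, so $\big|\frac p{|p|}-\frac q{|q|}\big|\le2|p-q|$ for $|p|,|q|\ge\frac12$. On $D$ both $|\nabla\alpha_n|$ and $|\nabla\alpha_{n+1}|$ are at least $\frac12$, and $\nu_n$ is the normalized gradient rotated by a right angle; so $|\nu_{n+1}-\nu_n|\le2|\nabla h_n|$. Finally $N_{n+1}-N_n=\nu_{n+1}\otimes(\nu_{n+1}-\nu_n)+(\nu_{n+1}-\nu_n)\otimes\nu_n$. Together, on $D$,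
$$|N_{n+1}-N_n|\le2|\nu_{n+1}-\nu_n|\le4\|\nabla h_n\|_\infty\le4C_n/M .$$

*(c) Shrinking support:* $|K_{n+1}|\le\frac34|K_n|$. If $\rho_{n+1}(x)\ne0$, then $\rho_n(x)\neq0$ and $Ms_n(x)\in A$. Since $A$ is closed, $K_{n+1}\subset K_n\cap\{Ms_n\in A\}$. Change variables by $x=\Xi(\sigma,x_2)$, under which $s_n(x)=\sigma$:
$$|K_n\cap\{Ms_n\in A\}|=\int_{\mathbf R}\Big(\int_{\mathbf R}1_A(M\sigma)\,1_{\Phi(K_n)}(\sigma,x_2)\,\partial_\sigma X(\sigma,x_2)\,d\sigma\Big)dx_2 .$$
The functions $1_A(M\,\cdot)$ converge weakly* in $L^\infty(\mathbf R)$ to the mean $\frac12$ of $1_A$ over a period. So for each $x_2$ the inner integral tends to $\frac12\int1_{\Phi(K_n)}\partial_\sigma X\,d\sigma$ as $M\to\infty$. Since $\Phi(K_n)$ is compact, the inner integral is bounded by a constant and vanishes for $x_2$ outside a bounded set. By dominated convergence the total tends to $\frac12|K_n|$. As $|K_n|>0$ (because $\int\rho_n>0$), it is at most $\frac34|K_n|$ for large $M$.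

**Step 4: the mass does not escape.** We still need $\int\rho_{n+1}>0$ to close the induction, and the bound must be uniform in $n$ so that the limit measure is not zero. Take the trace in (8) and integrate. Since $h_n$ has compact support, $\int\Delta h_n=0$; also $\operatorname{tr}N_n=1$, $|\operatorname{tr}E_n|\le\sqrt2|E_n|$, and $E_n$ is supported in $K_n$ with $|K_n|\le\pi$. Thus
$$\Big|\int(\rho_{n+1}-\rho_n)\Big|=\Big|\int\operatorname{tr}E_n\Big|\le\sqrt2\,\pi\,\varepsilon\,2^{-n-2} .$$
The same holds at the earlier steps. Summing from $0$ to $n$,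
$$\Big|\int\rho_{n+1}-\int\rho_0\Big|\le\frac{\sqrt2\,\pi}2\,\varepsilon<5\varepsilon<\frac12\int\rho_0,\qquad\text{so}\qquad\int\rho_{n+1}\ge\frac12\int\rho_0>0 . \tag{9}$$
Clearly $K_{n+1}\subset K_n$ and $\operatorname{supp}(\alpha_{n+1}-\alpha_0)\subset K_0$. All of (7) holds for $n+1$, and the induction proceeds.

## 6. The limit Hessian $\nu\otimes\nu\,\mu+G\,\mathcal L^2$

**Step 1: limits of $\alpha_n$, $\nu_n$, $N_n$.** By (a), $\sum_n h_n$ converges in $C^1(\mathbf R^2)$. So $\alpha_n\to\alpha\in C^1(\mathbf R^2)$, with $\alpha_n-\alpha_0\to\alpha-\alpha_0$ in $C^1$, and $\partial_2\alpha\ge\frac12$ on $D$. Since $|\nabla\alpha_n|\ge\frac12$ on $D$,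
$$\nu_n\to\nu:=\frac{(\partial_2\alpha,-\partial_1\alpha)}{|\nabla\alpha|},\qquad N_n\to N:=\nu\otimes\nu\qquad\text{uniformly on }D .$$
So $\nu$ is continuous and $\langle\nu,\nabla\alpha\rangle=0$ on $D$. Tangency has survived the limit because it held exactly at each stage.

**Step 2: separate the concentrating part from the convergent part.** The terms $(\rho_{k+1}-\rho_k)N_k$ do not converge uniformly. Summation by parts isolates the one bad term $\rho_nN_n$. From
$$(\rho_{k+1}-\rho_k)N_k=\rho_{k+1}N_{k+1}-\rho_kN_k-\rho_{k+1}(N_{k+1}-N_k)$$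
and (8), summing over $k<n$,
$$D^2\alpha_n=\rho_nN_n+G^{(n)},\qquad G^{(n)}=D^2\alpha_0-\rho_0N_0-\sum_{k=1}^n\rho_k(N_k-N_{k-1})+\sum_{k<n}E_k . \tag{10}$$
By (b) the first sum is dominated by $\sum_{k\ge0}\varepsilon2^{-k}=2\varepsilon$, and by (a) the second by $\sum_{k\ge0}\varepsilon2^{-k-2}=\frac12\varepsilon$. So the continuous symmetric fields $G^{(n)}$ converge uniformly on $\mathbf R^2$ to a continuous symmetric $G$, and since $D^2\alpha_0=I$,
$$|G-(I-\rho_0N_0)|\le2\varepsilon+\tfrac12\varepsilon\le3\varepsilon . \tag{11}$$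

**Step 3: the limit measure.** Take traces in (10): $\rho_n=\Delta\alpha_n-\operatorname{tr}G^{(n)}\to\Delta\alpha-\operatorname{tr}G$ in distributions. The limit is a nonnegative distribution, that is, a Radon measure $\mu\ge0$. The $\rho_n$ are nonnegative, supported in the compact set $K_0$, and have bounded integrals by (9). So, approximating continuous test functions by smooth ones, $\rho_n\mathcal L^2\rightharpoonup\mu$ weakly* as measures. Testing with a function equal to $1$ near $K_0$ gives
$$\mu(\mathbf R^2)=\lim_n\int\rho_n\ge\tfrac12\int\rho_0>0 .$$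

**Step 4: passing to the limit in (10).** For a continuous test function $\varphi$,
$$\int\varphi\,\rho_nN_n=\int\varphi\,\rho_n(N_n-N)+\int\varphi N\,\rho_n .$$
The first term tends to $0$ because $N_n\to N$ uniformly on $D$ and $\int\rho_n$ is bounded. For the second, $N$ is continuous on $D$ and $K_0\subset\operatorname{int}D$, so $\varphi N$ may be multiplied by a cutoff that is $1$ near $K_0$ and has support in $\operatorname{int}D$; the term tends to $\int\varphi N\,d\mu$. Hence
$$D\nabla\alpha=\nu\otimes\nu\,\mu+G\,\mathcal L^2 . \tag{12}$$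

**Step 5: $\mu$ is singular.** For $k\ge n$, $\rho_k$ is supported in the closed set $K_n$. So $\operatorname{supp}\mu\subset K_n$ for every $n$, and $|K_n|\le(\frac34)^n|K_0|\to0$ by (c). Thus $\operatorname{supp}\mu\subset\bigcap_nK_n$ is Lebesgue-null, and $\mu\perp\mathcal L^2$.

**Step 6: reading off the Cantor part.** By (12), $\nabla\alpha\in BV_{\rm loc}\cap C^0$, and the singular part of $D\nabla\alpha$ is $\nu\otimes\nu\,\mu$. Since $\nabla\alpha$ is continuous, its approximate discontinuity set is empty. So the jump part is zero and the whole singular part is Cantor. As $|\nu\otimes\nu|=1$,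
$$D^c\nabla\alpha=\nu\otimes\nu\,\mu,\qquad|D^c\nabla\alpha|=\mu,\qquad\xi=\pm\nu,\qquad\langle\nabla\alpha,\xi\rangle=0\ \ |D^c\nabla\alpha|\text{-a.e.},\qquad D^c\cdot\nabla\alpha=\mu\ne0 .$$

**Step 7: convexity.** By (11), $0\le\rho_0\le\frac12$ and $\varepsilon\le\frac16$,
$$G\ge I-\rho_0N_0-3\varepsilon I\ge\big(1-\tfrac12-3\varepsilon\big)I\ge0 ,$$
because the Frobenius norm dominates the operator norm. By (12) the distributional Hessian of the continuous function $\alpha$ is nonnegative. Mollifications of $\alpha$ then have nonnegative Hessian, so they are convex, and so is their locally uniform limit $\alpha$.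

## 7. Rescaling, extra variables, and the domain $\Omega$

The planar example must be placed so that its Cantor part meets the given $\Omega\subset\mathbf R^d$. Choose $x_0\in\Omega$ and $r\in(0,1]$ such that the set of $x$ with
$$|(x_1-x_{0,1},x_2-x_{0,2})|\le r,\qquad|x_i-x_{0,i}|<r\quad(i\ge3)$$
lies in $\Omega$. Let $T(y)=(x_{0,1},x_{0,2})+ry$ on $\mathbf R^2$ and
$$\hat\alpha(x)=r\,\alpha\big(T^{-1}(x_1,x_2)\big),\qquad\nabla\hat\alpha(x)=\big(\nabla\alpha(T^{-1}(x_1,x_2)),0\big) .$$
Then $\hat\alpha$ is $C^1$, and convex as a positive multiple of a convex function composed with an affine map. To compute its Hessian, let first $d=2$. For $u\in BV_{\rm loc}(\mathbf R^2)$ and $\varphi\in C_c^\infty(\mathbf R^2)$,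
$$-\int u(T^{-1}z)\,\nabla\varphi(z)\,dz=-r^2\int u(y)\,(\nabla\varphi)(Ty)\,dy=-r\int u\,\nabla(\varphi\circ T)\,dy=r\int\varphi\circ T\,dDu ,$$
so $D(u\circ T^{-1})=r\,T_\#(Du)$. For general $d$, functions that do not depend on $x_3,\dots,x_d$ pick up the factor $\mathcal L^{d-2}$ (absent if $d=2$). Apply this to the components of $\nabla\alpha$ and use (12):
$$D\nabla\hat\alpha=\hat\nu\otimes\hat\nu\,m+\hat G\,\mathcal L^d,\qquad\hat\nu(x)=(\nu(T^{-1}(x_1,x_2)),0),\qquad m=r\,(T_\#\mu)\times\mathcal L^{d-2},$$
where $\hat G$ is $r^{-1}G\circ T^{-1}$ in the first two variables, filled up with zeros, hence continuous.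

Since $\mu$ is carried by an $\mathcal L^2$-null subset of $D$, $m$ is singular with respect to $\mathcal L^d$. Moreover $m(\Omega)\ge r\,\mu(D)\,(2r)^{d-2}>0$. On the neighborhood $T(\operatorname{int}D)\times\mathbf R^{d-2}$ of $\operatorname{supp}m$, $\hat\nu$ is a continuous unit field (set it equal to any unit vector elsewhere) and $\langle\nabla\hat\alpha,\hat\nu\rangle=0$. Since $\nabla\hat\alpha$ is continuous, the statements about $D^c$ follow exactly as in Step 6 of Section 6: $D^c\nabla\hat\alpha=\hat\nu\otimes\hat\nu\,m$, the tangential set carries all of it, and $D^c\cdot\nabla\hat\alpha=m$. As $\hat\alpha\in C^1$, also $\hat\alpha\in W^{1,\infty}_{\rm loc}$, so all hypotheses of the problem hold. This proves the first part of Theorem A, and the answer for $d\ge2$ is no.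

## 8. The modulus of continuity of $\nabla\alpha$ and of $\nabla(|\nabla\alpha|^2)$

Let $\omega$ be nondecreasing with $\omega(t)/t\to\infty$ as $t\downarrow0$, and first let $d=2$. We show that further lower bounds on the $M_n$ give the second part of Theorem A.

**Step 1: the increment of $|\nabla\alpha_n|^2$ loses no derivative.** Let $F_n=|\nabla\alpha_n|^2$, so $\nabla F_n=2D^2\alpha_n\nabla\alpha_n$ and
$$\nabla(F_{n+1}-F_n)=2D^2\alpha_n\nabla h_n+2D^2h_n\nabla\alpha_n+2D^2h_n\nabla h_n .$$
The middle term looks like $O(1)$. But on $K_n$ we have $N_n\nabla\alpha_n=0$, so (8) gives $D^2h_n\nabla\alpha_n=E_n\nabla\alpha_n$, and off $K_n$ both sides vanish. This is where the exact orthogonality of phase and gradient pays off: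
$$\nabla(F_{n+1}-F_n)=2D^2\alpha_n\nabla h_n+2E_n\nabla\alpha_n+2D^2h_n\nabla h_n . \tag{13}$$

**Step 2: two bounds.** Let $V$ be either $\nabla h_n$ or $\nabla(F_{n+1}-F_n)$. There is $C_n'$, independent of $M\ge1$, with
$$|V|\le C_n'/M,\qquad|DV|\le C_n' . \tag{14}$$
For $V=\nabla h_n$ this is (8). For (13), the derivatives of $\alpha_n$ are bounded on $K_n$ independently of $M$, and each term of (13) contains a factor $\nabla h_n$ or $E_n$, which is $O(M^{-1})$, times bounded factors. Differentiating (13) gives terms of the types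
$$D^3\alpha_n\nabla h_n,\quad D^2\alpha_nD^2h_n,\quad DE_n\nabla\alpha_n,\quad E_nD^2\alpha_n,\quad D^3h_n\nabla h_n,\quad D^2h_nD^2h_n .$$
The only one with $D^3h_n$ is $O(M)\cdot O(M^{-1})=O(1)$, and the others are $O(1)$ by (8). From (14),
$$|V(x)-V(y)|\le\min\{2C_n'/M,\ C_n'|x-y|\} .$$

**Step 3: the extra requirement on $M_n$.** Pick $r_n>0$ with $\omega(t)\ge2^nC_n't$ for $0<t\le r_n$; this is possible since $\omega(t)/t\to\infty$. The constant $C_n'$ is fixed before $M_n$ is chosen, so we may require in addition
$$M_n\ge\frac{2^{n+1}C_n'}{\omega(r_n)},\qquad M_n\ge2^nC_n' .$$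
If $0<|x-y|\le r_n$, then $|V(x)-V(y)|\le C_n'|x-y|\le2^{-n}\omega(|x-y|)$. If $|x-y|>r_n$, then $|V(x)-V(y)|\le2C_n'/M_n\le2^{-n}\omega(r_n)\le2^{-n}\omega(|x-y|)$. Also $\|V\|_\infty\le2^{-n}$.

**Step 4: summation.** By $\|V\|_\infty\le2^{-n}$ the series $\sum_n\nabla(F_{n+1}-F_n)$ converges uniformly. Since $\nabla\alpha_n\to\nabla\alpha$ uniformly on compact sets, $F_n\to|\nabla\alpha|^2$ uniformly on compact sets. So the convergence is in $C^1_{\rm loc}$, and $|\nabla\alpha|^2\in C^1$. Summing the bounds of Step 3 over $n\ge0$, both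
$$\nabla\alpha-\nabla\alpha_0\qquad\text{and}\qquad\nabla\big(|\nabla\alpha|^2-|\nabla\alpha_0|^2\big)$$
admit the modulus $2\omega$. The fields $\nabla\alpha_0$ and $\nabla(|\nabla\alpha_0|^2)$ are locally Lipschitz, and Lipschitz is better than $\omega$ on bounded scales. Indeed, on $(0,T]$ we have $t\le C_T\,\omega(t)$: for some $t_0$ we have $t\le\omega(t)$ on $(0,t_0]$, and for $t\in[t_0,T]$ we have $t\le T\le\frac{T}{\omega(t_0)}\omega(t)$. So $\nabla\alpha$ and $\nabla(|\nabla\alpha|^2)$ are locally of class $C^{0,\omega}$.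

**Step 5: general $d$ and $\Omega$.** With $x_0,r$ as in Section 7, run the planar construction with $\omega_r(t)=\omega(rt)$, which is nondecreasing with $\omega_r(t)/t=r\,\omega(rt)/(rt)\to\infty$. Put $\Pi x=(x_1,x_2)$. Then
$$\nabla\hat\alpha=(\nabla\alpha,0)\circ T^{-1}\circ\Pi,\qquad\nabla(|\nabla\hat\alpha|^2)=r^{-1}\big(\nabla(|\nabla\alpha|^2),0\big)\circ T^{-1}\circ\Pi .$$
For $x,y$ in a compact set with $\Pi x\neq\Pi y$, the differences of these fields are at most a constant times $\omega_r(|\Pi x-\Pi y|/r)=\omega(|\Pi x-\Pi y|)\le\omega(|x-y|)$; if $\Pi x=\Pi y$ the differences are zero. This completes the proof of Theorem A. $\qquad\blacksquare$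

## 9. The dichotomy for concave $\omega$: Theorem C, second part

Let $d\ge2$ and let $\omega:(0,\infty)\to(0,\infty)$ be concave and nondecreasing.

**Step 1: $\omega(t)/t$ is nonincreasing.** This leaves only two cases. Let $0<\kappa<\sigma<t$. Concavity on $[\kappa,t]$ and $\omega(\kappa)>0$ give
$$\omega(\sigma)\ge\frac{t-\sigma}{t-\kappa}\,\omega(\kappa)+\frac{\sigma-\kappa}{t-\kappa}\,\omega(t)\ge\frac{\sigma-\kappa}{t-\kappa}\,\omega(t) .$$
Let $\kappa\downarrow0$: $\omega(\sigma)/\sigma\ge\omega(t)/t$. So as $t\downarrow0$, $\omega(t)/t$ either stays bounded or tends to $\infty$.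

**Step 2: the bounded case.** If $\omega(t)\le Ct$ for all $t>0$, then $C^{1,\omega}_{\rm loc}\subset C^{1,1}_{\rm loc}$. If $\alpha\in C^1(\Omega)$ and $|\nabla\alpha|^2\in C^{1,\omega}_{\rm loc}$, the first part of Theorem C, proved in Section 4, gives $D^c\nabla\alpha=0$. No example exists.

**Step 3: the unbounded case.** If $\omega(t)/t\to\infty$, Theorem A provides a convex $\alpha\in C^1(\mathbf R^d)$ with $\nabla\alpha\in BV_{\rm loc}$ and $\nabla(|\nabla\alpha|^2)$ locally of class $C^{0,\omega}$. Thus $|\nabla\alpha|^2\in C^{1,\omega}_{\rm loc}$. Moreover $D^c\nabla\alpha=\nu\otimes\nu\,m$ with $m(\Omega)>0$, and all of it lies on the tangential set. Restrict $\alpha$ to $\Omega$. $\qquad\blacksquare$
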